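# Nilpotents in Lovász-Saks-Schrijver rings of complete graphs

## 1. Two theorems on $\mathrm L_{\mathbb K}(K_n,d)$

Let $\mathbb K$ be a field and $n,d\ge 1$. In the polynomial ring $\mathbb K[x_{1,1},\dots,x_{n,d}]$ (variables $x_{i,k}$ with $1\le i\le n$, $1\le k\le d$) let $\mathrm L_{\mathbb K}(K_n,d)$ be the ideal generated by
$$g_{i,j}=\sum_{k=1}^d x_{i,k}x_{j,k}\qquad(1\le i<j\le n).$$

**Theorem 1.** Let $\operatorname{char}\mathbb K=0$, and let $m\ge 6$ and $n$ be integers with
$$\frac{m(m+1)}3<n\le\frac{m(m-1)}2 .\tag{1}$$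
Then $\mathrm L_{\mathbb K}(K_n,\,2(n-m)+1)$ is not radical. For $m=6$ the only choice is $n=15$, which gives $d=19$: the ideal $\mathrm L_{\mathbb K}(K_{15},19)$ is not radical.

**Theorem 2.** Let $\operatorname{char}\mathbb K=0$ in parts 1 and 2.

1. If $\mathrm L_{\mathbb K}(K_n,d)$ is not radical, then $\mathrm L_{\mathbb K}(K_{n+1},d)$ and $\mathrm L_{\mathbb K}(K_{n+1},d+1)$ are not radical.
2. For every $d\ge 19$ and every $n\ge\frac d2+\sqrt d+4$, $\mathrm L_{\mathbb K}(K_n,d)$ is not radical.
3. (Any field.) If $d\ge 2n-3$, then $\mathrm L_{\mathbb K}(K_n,d)$ is radical.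

**Corollary 3.** Let $\operatorname{char}\mathbb K=0$. For each $d\ge 19$ there is a number $n^*(d)$ such that $\mathrm L_{\mathbb K}(K_n,d)$ is radical exactly for $n\le n^*(d)$, and
$$\Big\lfloor\frac{d+3}2\Big\rfloor\le n^*(d)<\frac d2+\sqrt d+4 .$$
So $n^*(d)=\frac d2+O(\sqrt d)$.

Theorem 1 answers a question. The Lovász-Saks-Schrijver (LSS) ideal of a simple graph $G$ on $\{1,\dots,n\}$ is generated by the $g_{i,j}$ with $\{i,j\}$ an edge of $G$; our ideal is the case of the complete graph $K_n$. The conjecture under discussion, taken from a text whose title ends in "On Lovász-Saks-Schrijver Ideals" (https://thesis.unipd.it/retrieve/8475f1f1-11e0-493b-ad59-a2c8c97c02c3/Casabella_Laura.pdf), says that $\mathrm L_{\mathbb K}(K_n,d)$ is radical for every $n$ and $d$, at least when $\operatorname{char}\mathbb K=0$. By Theorem 1 it is false over every field of characteristic $0$. The theorems leave cases unsettled, such as $4\le d\le 18$ with $n>(d+3)/2$.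

## 2. Orthogonal vectors and reduced rings

Collect the variables into $n$ generic vectors $v_i=(x_{i,1},\dots,x_{i,d})$ and write $(\cdot,\cdot)$ for the standard symmetric bilinear form on $\mathbb K^d$. Then $g_{i,j}=(v_i,v_j)$. The zero set of the ideal consists of the $n$-tuples of pairwise orthogonal vectors in $\mathbb K^d$; nothing is imposed on $(v_i,v_i)$.

**Definition.** An ideal $I$ is *radical* if $f^N\in I$ for some $N\ge1$ implies $f\in I$. A ring is *reduced* if its only nilpotent element is $0$. So $I\subset B$ is radical exactly when $B/I$ is reduced.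

We write
$$A(n,d)=\mathbb K[x_{i,k}]/\mathrm L_{\mathbb K}(K_n,d).$$
The question is whether this ring has nonzero nilpotents, that is, whether the equations $(v_i,v_j)=0$ imply, with polynomial coefficients, everything that is true on their zero set over $\overline{\mathbb K}$.

Three facts will be used.

- A subring of a reduced ring is reduced, and a localization of a reduced ring is reduced.
- If $P$ is a nonzero $\mathbb K$-algebra and $C$ is a $\mathbb K$-algebra, then $C\to P\otimes_{\mathbb K}C$, $f\mapsto 1\otimes f$, is injective, because $1$ is part of a $\mathbb K$-basis of $P$. So if $P\otimes_{\mathbb K}C$ is reduced, then $C$ is.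
- If $\mathbb K$ is perfect (for instance of characteristic $0$), a reduced $\mathbb K$-algebra stays reduced after any extension of the field $\mathbb K$. Perfectness matters: for $\mathbb K=\mathbb F_p(\theta)$ the ring $\mathbb K[x]/(x^p-\theta)$ is a field, but once $\theta^{1/p}$ is adjoined, $x-\theta^{1/p}$ becomes nilpotent.

By the third fact, if $\mathrm L_{\mathbb K}(K_n,d)$ is radical and $\operatorname{char}\mathbb K=0$, then $\mathrm L_{\overline{\mathbb K}}(K_n,d)$ is radical. **So in proving Theorem 1 we may assume that $\mathbb K$ is algebraically closed.** Similarly, $A(n,d)$ over $\mathbb K$ arises from $A(n,d)$ over $\mathbb Q$ by extending the field and contains it, so in characteristic $0$ radicality depends only on $(n,d)$, and $n^*(d)$ does not depend on $\mathbb K$.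

The first cases of Theorem 1 are these. For $m=6$, condition (1) reads $14<n\le15$. For $m=7$ it reads $18<n\le21$ (as $56/3=18.66\ldots$), which gives $(n,d)=(19,25),(20,27),(21,29)$. For $m=8$ it reads $24<n\le28$, which gives $(25,35),\dots,(28,41)$. The range in (1) contains an integer only if $\frac{m(m+1)}3<\frac{m(m-1)}2$, that is, $m>5$.

## 3. Coprime leading terms when $d\ge 2n-3$

For $d=1$ the ideal is generated by the squarefree monomials $x_{i,1}x_{j,1}$, so it is radical. For larger $d$, the natural attempt to prove radicality is to degenerate to this situation. Fix a term order and write $\operatorname{in}(f)$ for the leading term of $f$. Recall two textbook facts.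

- If the leading terms of $f_1,\dots,f_r$ are pairwise coprime, then $f_1,\dots,f_r$ form a Gröbner basis (Buchberger's criterion).
- If $\operatorname{in}(I)$ is generated by squarefree monomials, then $I$ is radical. Indeed, if $f\ne 0$ and $f^N\in I$, then $\operatorname{in}(f)^N\in\operatorname{in}(I)$, so $\operatorname{in}(f)\in\operatorname{in}(I)$. Subtract from $f$ an element of $I$ with the same leading term. The result again has a power in $I$ and is zero or has a smaller leading term, so this ends at $0$ and $f\in I$.

For $n=3$, $d=3$ we look for coprime leading terms and find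
$$x_{1,1}x_{2,1}\ \text{ for } g_{1,2},\qquad x_{1,2}x_{3,2}\ \text{ for } g_{1,3},\qquad x_{2,3}x_{3,3}\ \text{ for } g_{2,3}.$$
The pattern is that the edge $\{i,j\}$ uses the coordinate $k=i+j-2$.

**Proof of Theorem 2, part 3.** Let $d\ge 2n-3$, any field. Give $x_{i,k}$ the weight
$$4i(k+2)-(k+2)^2+\kappa ,$$
with $\kappa$ an integer making all weights positive, and take the term order that compares weights first and breaks ties lexicographically. The term $x_{i,k}x_{j,k}$ of $g_{i,j}$ has weight
$$4(i+j)(k+2)-2(k+2)^2+2\kappa=2\kappa+2(i+j)^2-2(k+2-i-j)^2 .$$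
This is largest exactly at $k=i+j-2$, an index lying in $\{1,\dots,2n-3\}\subset\{1,\dots,d\}$ because $3\le i+j\le 2n-1$. So $\operatorname{in}(g_{i,j})=x_{i,k}x_{j,k}$ with $k=i+j-2$, a squarefree monomial. If $x_{i,k}$ divides the leading term of a generator, the edge of that generator contains $i$ and its other endpoint is $k+2-i$. Hence each variable divides at most one leading term, and the leading terms are pairwise coprime. The $g_{i,j}$ form a Gröbner basis with squarefree initial ideal, so the ideal is radical. $\blacksquare$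

The method stops already at $n=3$, $d=2$. The leading term of $g_{i,j}$ is $x_{i,k}x_{j,k}$ for some $k\in\{1,2\}$. Two of the three edges must use the same $k$, and any two edges of a triangle share a vertex, so two leading terms share a variable. For $(n,d)=(15,19)$ coprime leading terms are impossible for a stronger reason, a dimension count at the end of Section 8.

## 4. A chart on the space of orthogonal tuples

From here to Section 8, $\mathbb K$ is algebraically closed of characteristic $0$; $m\ge 6$ and $n$ satisfy (1), except where a small example is flagged; and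
$$w=n-m\ge1,\qquad d=2w+1 .$$
Note $n>m(m+1)/3>m$. The indices satisfy $1\le i,l\le w$ and $w<j,k\le n$, unless said otherwise.

The ring $A(15,19)$ has $285$ variables and $105$ relations, so a nilpotent will not be seen directly. We pass to an open part of $\operatorname{Spec}A(n,d)$ where most variables can be eliminated.

**Step 1 (coordinates adapted to isotropic vectors).** The purpose is to replace the dot product by a form with large isotropic subspaces. Let $f_1,\dots,f_d$ be the standard basis of $\mathbb K^d$ and $\iota^2=-1$. Put $u_r=f_{2r-1}+\iota f_{2r}$, $\bar u_r=\frac12(f_{2r-1}-\iota f_{2r})$ for $1\le r\le w$, and $\varepsilon=f_d$. Then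
$$(u_r,\bar u_s)=\delta_{rs},\qquad(\varepsilon,\varepsilon)=1,\qquad\text{all other products are }0 .$$
Write the generic vectors in this basis:
$$v_p=\sum_{r=1}^w a_{pr}u_r+\sum_{r=1}^w b_{pr}\bar u_r+\tau_p\varepsilon\qquad(1\le p\le n).$$
This is a linear change of variables, so $A(n,d)=\mathbb K[a_{pr},b_{pr},\tau_p]/(g_{p,p'}:p<p')$ with $g_{p,p'}=(v_p,v_{p'})$. Let $\mathbf a=(a_{ir})_{i,r\le w}$ and $\Delta=\det\mathbf a$. We work in $T=\mathbb K[a_{pr},b_{pr},\tau_p]_\Delta$.

**Step 2 (the first $w$ vectors).** The purpose is to make the $g_{i,l}$ with $i<l\le w$ into variables. Keep $a_{ir}$ and $\tau_i$ for $i\le w$. Replace $(b_{ir})_{i,r\le w}$ by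
$$\theta_{il}=\sum_{r}b_{ir}a_{lr},$$
which is invertible because $\mathbf a$ is. Then $(v_i,v_l)=\theta_{il}+\theta_{li}+\tau_i\tau_l$. For $i<l$ keep $\omega_{il}:=\theta_{il}$ and replace $\theta_{li}$ by $g_{i,l}$. Replace $\theta_{ii}$ by
$$q_i:=(v_i,v_i)=2\theta_{ii}+\tau_i^2,$$
which is allowed since $2$ is invertible.

**Step 3 (the last $m$ vectors).** The purpose is to make the $g_{i,j}$ with $i\le w<j$ into variables and to keep only a small part of $v_j$. Replace $(a_{jr})_r$ by $(\alpha_{ji})_i$ defined by $a_{jr}=\sum_i\alpha_{ji}a_{ir}$. Replace $\tau_j$ by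
$$t_j:=\tau_j-\sum_i\alpha_{ji}\tau_i .$$
Since $(v_j,v_i)=\sum_r a_{ir}b_{jr}+(\text{terms free of the }b_{jr})$ and $\mathbf a$ is invertible, replace $(b_{jr})_r$ by $(g_{i,j})_{i\le w}$.

After these changes,
$$T=\mathbb K[\mathbf a,\Delta^{-1}]\,[\tau_i,\ \omega_{il},\ g_{i,l},\ q_i,\ \alpha_{ji},\ t_j,\ g_{i,j}\ :\ i<l\le w<j]$$
is a polynomial ring over $\mathbb K[\mathbf a,\Delta^{-1}]$. (The count agrees: $w^2+w+2\binom w2+w+mw+m+mw=(2w+1)(w+m)=dn$.)

**Step 4 (the remaining relations).** The purpose is to express $g_{j,k}$ for $w<j<k$ in the new variables. Put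
$$y_j=v_j-\sum_i\alpha_{ji}v_i .$$
By the choice of $\alpha$, the vector $y_j$ has no $u$-components, and its $\varepsilon$-component is $t_j$. The $\bar u_r$ are isotropic, mutually orthogonal and orthogonal to $\varepsilon$, so $(y_j,y_k)=t_jt_k$. On the other hand,
$$(y_j,y_k)=(v_j,v_k)-\sum_i\alpha_{ki}(v_j,v_i)-\sum_i\alpha_{ji}(v_i,v_k)+\sum_{i,l}\alpha_{ji}\alpha_{kl}(v_i,v_l).$$
Modulo the variables $g_{i,l}$ and $g_{i,j}$ only the first term and the diagonal part of the last sum survive, so
$$g_{j,k}\equiv t_jt_k-\sum_{i=1}^w\alpha_{ji}\alpha_{ki}\,q_i .$$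

Setting all $g$'s to zero, we have proved:

**Proposition 4.** One has $A(n,d)_\Delta\cong\mathbb K[\mathbf a,\Delta^{-1},\tau_1,\dots,\tau_w,\omega]\otimes_{\mathbb K}C$, where
$$C=\mathbb K[\alpha,q,t]\Big/\Big(t_jt_k-\sum_{i=1}^wq_i\,\alpha_{ji}\alpha_{ki}\ :\ w<j<k\le n\Big).\tag{2}$$
In particular, if $A(n,d)$ is reduced, then so is $C$, and so is $C_F:=C\otimes_{\mathbb K[\alpha]}F$ with $F=\mathbb K(\alpha)$.

The last sentence uses the first two facts of Section 2: $A(n,d)_\Delta$ is a localization of $A(n,d)$, $C$ is a subring of $A(n,d)_\Delta$, and $C_F$ is the localization of $C$ at $\mathbb K[\alpha]\setminus\{0\}$.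

## 5. Quadrics through $n$ points of $\mathbb P^{m-1}$

Let $S_F=F[t_{w+1},\dots,t_n]$, a polynomial ring in $m$ variables, and let
$$M=\big(\alpha_{ji}\alpha_{ki}\big)_{(j<k),\,i},\qquad\text{a }\tbinom m2\times w\text{ matrix}.$$
Let $e_j$ be the coordinate points of $\mathbb P^{m-1}(F)$ and $P_i=(\alpha_{ji})_j$ for $i\le w$: these are $m+w=n$ points in all. Let $J_F\subset S_F$ be the ideal generated by all quadrics vanishing at these $n$ points, and $I_F$ the homogeneous ideal of all forms vanishing at them. A quadric vanishes at all $e_j$ exactly when it has no square terms, so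
$$(J_F)_2=\Big\{\sum_{j<k}\lambda_{jk}t_jt_k\ :\ \lambda M=0\Big\}.\tag{3}$$

**Lemma 5.** Suppose $\operatorname{rank}_FM=w$. Then $C_F\cong S_F/J_F$, $\dim(J_F)_2=c$ with $c:=\binom{m+1}2-n$, and $\dim_F(S_F/I_F)_e=n$ for all $e\ge2$.

*Proof.* In $C_F=F[q,t]/(\dots)$ the relations are $t_jt_k=\sum_iM_{(jk),i}q_i$. Multiplying this system by an invertible matrix over $F$ changes nothing. Since $\operatorname{rank}M=w$, we can arrange that $w$ of the relations read $q_i=(\text{quadratic form in }t)$ and the others read $\sum\lambda_{jk}t_jt_k=0$, with $\lambda$ running over a basis of the left kernel of $M$. Eliminating the $q_i$ leaves $S_F/J_F$, by (3). The left kernel has dimension $\binom m2-w=\binom m2+m-n=c$.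

For the last claim we show that evaluation at the $n$ points maps $(S_F)_e$ onto $F^n$. For $e=2$: the products $t_jt_k$ vanish at all $e_j$ and take at the $P_i$ the values in the rows of $M$, so they span the part of $F^n$ belonging to the $P_i$; the squares $t_j^2$ give the standard basis on the part belonging to the $e_j$. For $e>2$ multiply by powers of $\sum_jt_j$, which is nonzero at every $e_j$ and at every $P_i$. $\square$

**The case $w=1$, $d=3$, by hand.** (Here $m\ge3$ is arbitrary.) There is one extra point $P_1=(\alpha_j)$, and $\operatorname{rank}M=1$. With $s_j=t_j/\alpha_j$ the relations say that all products $s_js_k$ ($j<k$) are equal to one element $Q$ of $S_F/J_F$. For distinct $j,k,l$ we get $s_jQ=s_js_ks_l=s_kQ$, so all $s_jQ$ coincide. A monomial of degree $e\ge2$ in the $s_j$ is $s_j^e$ or is divisible by some $s_js_k$ with $j\neq k$, and in the second case it equals $s_1^{e-2}Q$. Hence $\dim(S_F/J_F)_e\le m+1=n$ for $e\ge2$. Since $J_F\subset I_F$ and $\dim(S_F/I_F)_e=n$, the ideals agree in degrees $\ge2$; neither contains a linear form,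 as the $e_j$ span. So $J_F=I_F$, which is radical, and $C_F$ is reduced. This does not prove radicality for $d=3$, but this chart at the generic $\alpha$ shows no obstruction.

**Even $d$.** For $d=2w$ there is no $\varepsilon$, hence no $t$, and the same computation leaves the relations $\sum_iM_{(jk),i}q_i=0$. If $\operatorname{rank}M=w$ they give $q=0$ and $C_F=F$. The one extra direction $\varepsilon$ is what produces the quadrics.

So we want $S_F/J_F$ to be nonreduced. A form in $I_F$ but not in $J_F$ is a candidate, and one exists in degree $3$ for lack of room: $(J_F)_3$ is spanned by $mc$ products (variable times quadric).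

**Lemma 6.** $mc<\binom{m+2}3-n$ holds if and only if $n>\frac{m(m+1)}3$.

*Proof.* We have
$$m\binom{m+1}2-\binom{m+2}3=\frac{m(m+1)\,(3m-(m+2))}6=\frac{(m-1)m(m+1)}3 .$$
Since $mc=m\binom{m+1}2-mn$, the inequality says $(m-1)n>\frac{(m-1)m(m+1)}3$. $\square$

For $m=6$, $n=15$ we have $c=6$ and $36<56-15=41$.

By Lemma 6 some cubic $f$ vanishes at the $n$ points and is not in $J_F$. For $f$ to be nilpotent modulo $J_F$, a power of $f$ must lie in $J_F$. It suffices that $J_F$ and $I_F$ agree in all large degrees, which says that the quadrics cut out exactly the $n$ points, with no multiplicity. This needs enough quadrics. With $c\le m-2$ quadrics the common zero set in $\mathbb P^{m-1}$ has positive dimension. With $c=m-1$ and finitely many zeros, Bézout gives length $2^{m-1}$, while $n=\binom{m+1}2-(m-1)<2^{m-1}$ for $m\ge4$. So $c\ge m$ is needed, that is, $n\le\frac{m(m-1)}2$. These are the two bounds in (1).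

**A tempting shortcut.** We could choose one explicit value $\alpha^0$ of $\alpha$ for which quadrics do cut out the points, and find a nilpotent in the fiber $C/(\alpha-\alpha^0)$. This is possible, and Section 6 does it, but it proves nothing about $C$. For example, $\mathbb K[\alpha,t]/(t^2-\alpha)$ is a domain whose fiber at $\alpha=0$ is $\mathbb K[t]/(t^2)$. We need nilpotents over the generic point, that is, in $C_F$.

The remedy is that the two facts we want about $J_F$ transfer in the right directions:

- In degree $3$ we want $J_F$ *small*. This is the count $mc$, valid for every position of the points.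
- In high degree we want $J_F$ *large*. The rank of a matrix can only drop under specialization, so if $J$ is large at one $\alpha^0$, it is at least as large at the generic $\alpha$.

What remains is to find one good configuration and to carry out the transfer.

## 6. The points $e_a+e_b$

Let $S=\mathbb K[x_1,\dots,x_m]$, $s=x_1+\dots+x_m$, $p_{ab}=e_a+e_b$ for $1\le a<b\le m$, and $\Gamma=\{p_{ab}\}$, a set of $\binom m2$ points. The monomial $x_{c'}x_{d'}$ with $c'<d'$ takes the value $1$ at $p_{c'd'}$ and $0$ at every other point of $\Gamma$. So **the points of $\Gamma$ impose independent conditions on quadrics**: evaluation $S_2\to\mathbb K^\Gamma$ is onto. The $m$ vectors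
$$p_{12},\ p_{13},\ p_{23},\ p_{14},\dots,p_{1m}$$
form a basis of $\mathbb K^m$, since $e_1=\frac12(p_{12}+p_{13}-p_{23})$, similarly for $e_2,e_3$, and $e_j=p_{1j}-e_1$ for $j\ge4$.

Since $m\le n\le\binom m2$, choose $\Gamma'\subset\Gamma$ with $|\Gamma'|=n$ containing these $m$ vectors. Let $J'\subset S$ be the ideal generated by all quadrics vanishing on $\Gamma'$; by independence, $\dim J'_2=\binom{m+1}2-n=c$. The ideal $J'$ contains

- $B_i=x_i(2x_i-s)$ for $1\le i\le m$, because at $p_{ab}$ one has $s=2$ and $x_i\in\{0,1\}$;
- $x_ax_b$ for every $p_{ab}\in\Gamma\setminus\Gamma'$.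

(The linear map $x\mapsto\frac s2(1,\dots,1)-2x$ sends $p_{ab}$ to the sign vector $(1,\dots,1)-2e_a-2e_b$. It has eigenvalues $\frac{m-4}2$ and $-2$, so it is invertible, and one may equally work with these sign vectors.)

**Lemma 7.** $\dim_{\mathbb K}(S/J')_e\le n$ for all $e\ge m+2$.

*Proof.* *Functions on the cube.* The aim is to turn forms of degree $e$ into functions on $X=\{0,1\}^m$. Let $z$ be a new variable of degree $1$ and
$$\tilde R=S[z]/(x_i^2-zx_i:\ 1\le i\le m).$$
For $e\ge m$, the space $\tilde R_e$ is spanned by the $2^m$ elements $z^{e-|H|}x_H$ with $H\subset\{1,\dots,m\}$, $x_H=\prod_{i\in H}x_i$, since any higher power $x_i^r$ reduces to $z^{r-1}x_i$. Evaluation at the points $(x,z)=(x,1)$, $x\in X$, is well defined on $\tilde R_e$. It sends $z^{e-|H|}x_H$ to the function $x_H$ on $X$. The $2^m$ functions $x_H$ span $\mathrm{Fun}(X)$, because the indicator of the point with support $H$ is $x_H\prod_{i\notin H}(1-x_i)$; as $\dim\mathrm{Fun}(X)=2^m$, they form a basis. So evaluation $\tilde R_e\to\mathrm{Fun}(X)$ is an isomorphism for every $e\ge m$,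 and it is compatible with multiplication.

*Back to $S/J'$.* Setting $z=s/2$ gives $\tilde R/(s-2z)\cong S/(x_i^2-\tfrac s2x_i)=S/(B_1,\dots,B_m)$. So $(S/J')_e$ is a quotient of
$$\tilde R_e\Big/\Big((s-2z)\tilde R_{e-1}+\sum_{p_{ab}\in\Gamma\setminus\Gamma'}x_ax_b\tilde R_{e-2}\Big).$$
For $e\ge m+2$ all three degrees $e,e-1,e-2$ are at least $m$, so this quotient is isomorphic to $\mathrm{Fun}(X)/\mathfrak b$, where $\mathfrak b$ is the ideal of $\mathrm{Fun}(X)$ generated by the functions $s-2$ and $x_ax_b$ for $p_{ab}\in\Gamma\setminus\Gamma'$.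

*Common zeros.* In $\mathrm{Fun}(X)$, an ideal generated by $h_1,\dots,h_r$ contains every function $g$ vanishing at their common zeros: write $g=\sum_xg(x)1_x$, and if $g(x)\ne0$ choose $h_l$ with $h_l(x)\neq0$, so that $1_x=h_l(x)^{-1}h_l1_x$. The zeros of $s-2$ on $X$ are the points with exactly two coordinates equal to $1$ (characteristic $0$), that is, the points of $\Gamma$. Among them $x_ax_b$ removes exactly $p_{ab}$. So the common zero set is $\Gamma'$, and $\dim\mathrm{Fun}(X)/\mathfrak b=n$. $\square$

**The case $m=6$, $n=15$.** Here $\Gamma'=\Gamma$ and $J'=(B_1,\dots,B_6)$, because $B_i=x_i^2-\sum_{j\ne i}x_ix_j$ are $c=6$ independent quadrics. The cubic $x_1x_2x_3$ vanishes on $\Gamma$ and is not in $J'$. To see this, work modulo $J'_3$ and all products $x_ax_bx_{c'}$ with distinct indices. The form $x_jB_i$ with $j\ne i$ gives $x_i^2x_j\equiv x_ix_j^2$, and $x_iB_i$ gives $x_i^3\equiv\sum_{j\ne i}x_i^2x_j$. So the quotient of $S_3$ is spanned by $15$ elements, and $J'_3$ together with the triple products has dimension at least $56-15=41$. But $\dim J'_3\le36$,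 so some triple product is not in $J'$, and by symmetry under permuting the variables none is. On the other hand, $(x_1x_2x_3)^3\in J'$. Indeed, forms of degree $9\ge m+2$ take arbitrary values on $\Gamma$ (quadrics do; multiply by $s^7$), so the forms of degree $9$ vanishing on $\Gamma$ have codimension $15$; they contain $J'_9$, which by Lemma 7 has codimension at most $15$. This is the nilpotent in a special fiber announced in Section 5.

## 7. Transfer to the generic points

**Proposition 8.** $\operatorname{rank}_FM=w$, and $S_F/J_F$ has a nonzero nilpotent element.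

**Step 1 (a special value of $\alpha$).** The purpose is to bring $\Gamma'$ into the form "coordinate points plus $w$ further points". Apply a linear isomorphism of $\mathbb K^m$ that carries the basis contained in $\Gamma'$ to the coordinate vectors $e_{w+1},\dots,e_n$ (the coordinates being indexed by $w<j\le n$), and call the images of the other $w$ vectors $\alpha^0_1,\dots,\alpha^0_w$, with $\alpha^0_i=(\alpha^0_{ji})_j$. Let $J_0\subset\mathbb K[t_{w+1},\dots,t_n]$ be the transform of $J'$. It is generated by
$$(J_0)_2=\Big\{\sum_{j<k}\lambda_{jk}t_jt_k:\ \lambda M(\alpha^0)=0\Big\},$$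
the space of quadrics vanishing at the $n$ transformed points, and by Lemma 7
$$\dim_{\mathbb K}(\mathbb K[t]/J_0)_e\le n\qquad(e\ge m+2).\tag{4}$$

**Step 2 (the rank of $M$).** The $n$ transformed points impose independent conditions on quadrics. So quadrics vanishing at all $e_j$ take arbitrary values on the vectors $\alpha^0_i$, which says that $M(\alpha^0)$ has rank $w$. Choose a set $W$ of $w$ rows such that the minor $\mu=\det M_W\in\mathbb K[\alpha]$ satisfies $\mu(\alpha^0)\ne0$. Then $\mu\neq0$, so $\operatorname{rank}_FM=w$, and Lemma 5 applies.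

**Step 3 (generators of $J_F$ that specialize well).** The purpose is to find a basis of $(J_F)_2$ with coefficients in $\mathbb K[\alpha]$ whose value at $\alpha^0$ is a basis of $(J_0)_2$. For each row index $r\notin W$ let $\lambda^{(r)}$ be the vector with entry $\mu$ in position $r$, entries $-M_r\operatorname{adj}(M_W)$ in the positions of $W$, and $0$ elsewhere, where $M_r$ is the $r$-th row of $M$. Then
$$\lambda^{(r)}M=\mu M_r-M_r\operatorname{adj}(M_W)M_W=\mu M_r-\mu M_r=0 .$$
There are $\binom m2-w=c$ such vectors. They are linearly independent over $F$, because $\mu\ne0$, and at $\alpha^0$ over $\mathbb K$, because $\mu(\alpha^0)\ne0$. Both left kernels have dimension $c$, so the quadrics $Q_r=\sum\lambda^{(r)}_{jk}t_jt_k$ form a basis of $(J_F)_2$, and their specializations form a basis of $(J_0)_2$.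

**Step 4 (high degree).** For each $e\geq 2$ the products $t^\gamma Q_r$ with $|\gamma|=e-2$ span $(J_F)_e$, and their specializations span $(J_0)_e$. Consider the matrix of their coefficients, with entries in $\mathbb K[\alpha]$. A minor that is nonzero at $\alpha^0$ is a nonzero polynomial, so the rank over $F$ is at least the rank at $\alpha^0$. Hence $\dim_F(J_F)_e\ge\dim_{\mathbb K}(J_0)_e$, and by (4)
$$\dim_F(S_F/J_F)_e\le n\qquad(e\ge m+2).$$
Since $J_F\subset I_F$ and $\dim_F(S_F/I_F)_e=n$ by Lemma 5, we get $(J_F)_e=(I_F)_e$ for all $e\ge m+2$.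

**Step 5 (degree 3).** The space $(J_F)_3$ is spanned by the $mc$ products $t_jQ_r$. By Lemma 6 and Lemma 5,
$$\dim(J_F)_3\le mc<\binom{m+2}3-n=\dim(I_F)_3 .$$
Choose $f\in(I_F)_3\setminus(J_F)_3$. Since $J_F$ is homogeneous, $f\notin J_F$. For $3N\ge m+2$ we have $f^N\in(I_F)_{3N}=(J_F)_{3N}$ by Step 4. So the class of $f$ is a nonzero nilpotent of $S_F/J_F$. $\square$

## 8. The end of the proof of Theorem 1, and a dimension count

**Proof of Theorem 1.** Suppose $\mathrm L_{\mathbb K}(K_n,2(n-m)+1)$ is radical. By Section 2 we may take $\mathbb K$ algebraically closed. By Proposition 4, $C_F$ is reduced. By Proposition 8, $\operatorname{rank}_FM=w$, so $C_F\cong S_F/J_F$ by Lemma 5. But $S_F/J_F$ is not reduced by Proposition 8, a contradiction. $\blacksquare$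

**Why coprime leading terms cannot occur at $(15,19)$.** Here $m=6$, $w=9$. If the $105$ generators had pairwise coprime leading terms for some term order, the initial ideal would be generated by a regular sequence of length $105$ and $\dim A(15,19)$ would be $285-105=180$. But $S_F/J_F$ maps onto the coordinate ring $F[t_j]$ of the line through $e_j$, so $C$ has a quotient domain of transcendence degree at least $54+1=55$ over $\mathbb K$ (there are $mw=54$ variables $\alpha_{ji}$). The other tensor factor in Proposition 4 has dimension $81+9+36=126$. So $\dim A(15,19)\ge126+55=181$.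

## 9. Passing from $(n,d)$ to $(n+1,d)$ and $(n+1,d+1)$

We now prove part 1 of Theorem 2; $\mathbb K$ is any field of characteristic $0$.

**Step 1 (one more vector).** The homomorphisms $A(n,d)\to A(n+1,d)\to A(n,d)$, the second setting $v_{n+1}=0$, are well defined, because $v_{n+1}=0$ kills all $g_{i,n+1}$. Their composite is the identity. So $A(n,d)$ is a subring of $A(n+1,d)$, and its nilpotents survive.

For $(n+1,d+1)$ the idea is geometric: vectors orthogonal to a fixed vector $v_0$ with $(v_0,v_0)\ne0$ form a nondegenerate space of dimension $d$, and pairwise orthogonal vectors in it should be described by $A(n,d)$. To identify the form on $v_0^\perp$ with the standard one we need a square root, and adjoining it must not destroy reducedness.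

**Lemma 9.** Let $B$ be a reduced ring in which $2$ is invertible, and $\sigma\in B$. Then the localization of $B[\rho]/(\rho^2-\sigma)$ at $\rho$ is reduced.

*Proof.* Write $B'=B[\rho]/(\rho^2-\sigma)=B\oplus B\rho$, and for a prime $\mathfrak p$ of $B$ let $k_{\mathfrak p}=\operatorname{Frac}(B/\mathfrak p)$. Since $B$ is reduced, $B\to\prod_{\mathfrak p}k_{\mathfrak p}$ is injective. Let $x=u_0+u_1\rho\in B'$ be nilpotent. If $\sigma\ne0$ in $k_{\mathfrak p}$, then $\rho^2-\sigma$ is coprime to its derivative $2\rho$ over $k_{\mathfrak p}$, so $k_{\mathfrak p}[\rho]/(\rho^2-\sigma)$ is reduced and $u_0,u_1$ map to $0$ in $k_{\mathfrak p}$. If $\sigma=0$ in $k_{\mathfrak p}$, then $\sigma u_0,\sigma u_1$ map to $0$ there. So $\sigma u_0=\sigma u_1=0$ in $B$, which says $\rho^2x=\sigma x=0$, and $x=0$ after inverting $\rho$. If $x/\rho^l$ is nilpotent in the localization, then $\rho^kx^N=0$ for some $k,N$, so $\rho x$ is nilpotent in $B'$. Then $\rho x=0$ in the localization, and $x/\rho^l=0$. $\square$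

**Step 2 (eliminating a coordinate).** Suppose $A(n+1,d+1)$ is reduced; we show that $A(n,d)$ is. Write the vectors as $v_0=(y,\eta)$ and $v_j=(z_j,\tau_j)$, $1\le j\le n$, in $\mathbb K^d\times\mathbb K$, and let $D=\mathbb K[y,\eta^{\pm1}]$. After inverting $\eta$, the relation $(v_0,v_j)=y\cdot z_j+\eta\tau_j=0$ gives $\tau_j=-\eta^{-1}y\cdot z_j$. Substituting this into $(v_j,v_k)=z_j\cdot z_k+\tau_j\tau_k$ gives
$$A(n+1,d+1)_\eta\cong D[z_1,\dots,z_n]\big/\big(z_j^{T}(I+\eta^{-2}yy^{T})z_k:\ j<k\big).$$

**Step 3 (a square root of $I+\eta^{-2}yy^T$).** The purpose is to turn the matrix into the identity. Let $E$ be the localization of $D[\rho]/(\rho^2-\eta^2-y\cdot y)$ at $\rho(\rho+\eta)$. By Lemma 9 with $B=A(n+1,d+1)_\eta$ and $\sigma=\eta^2+y\cdot y$, followed by a further localization at $\rho+\eta$, the ring $A(n+1,d+1)_\eta\otimes_DE$ is reduced. In $E$ put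
$$\beta=\frac1{\eta(\rho+\eta)} .$$
Since $y\cdot y=\rho^2-\eta^2=(\rho-\eta)(\rho+\eta)$, we have $\beta\,(y\cdot y)=\frac{\rho-\eta}\eta$, hence
$$2\beta+\beta^2(y\cdot y)=\beta\Big(2+\frac{\rho-\eta}\eta\Big)=\beta\,\frac{\rho+\eta}\eta=\eta^{-2}.$$
Using $(yy^T)^2=(y\cdot y)\,yy^T$, the symmetric matrix $I+\beta yy^T$ satisfies
$$(I+\beta yy^T)^2=I+\big(2\beta+\beta^2(y\cdot y)\big)yy^T=I+\eta^{-2}yy^T,$$
and $\det(I+\beta yy^T)=1+\beta(y\cdot y)=\rho/\eta$ is a unit of $E$.

**Step 4 (conclusion).** In the new variables $z_j'=(I+\beta yy^T)z_j$ the relations become $z_j'\cdot z_k'=0$, so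
$$A(n+1,d+1)_\eta\otimes_DE\cong E\otimes_{\mathbb K}A(n,d).$$
The ring $E$ is not zero: $y=0$, $\eta=\rho=1$ defines a homomorphism $E\to\mathbb K$, since $\rho(\rho+\eta)\mapsto2\ne0$. So $A(n,d)$ is a subring of this reduced ring and is reduced. This is the contrapositive of the claim. $\blacksquare$

## 10. Every $d\ge19$: choosing $m$

We prove part 2 of Theorem 2 and Corollary 3. Theorem 1 and part 1 give the following. If $m\ge6$, $\frac{m(m+1)}3<n_0\le\frac{m(m-1)}2$ and $d_0=2(n_0-m)+1$, then
$$\mathrm L_{\mathbb K}(K_n,d_0+e)\text{ is not radical for all }e\ge0\text{ and }n\ge n_0+e .\tag{5}$$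
(Go from $(n_0,d_0)$ to $(n_0+e,d_0+e)$ in diagonal steps, then raise $n$.)

**Step 1 (odd $d$).** Let $d=2\delta+1\ge19$, so $\delta\ge9$. We look for $m$ with $(n_0,d_0)=(\delta+m,d)$ admissible. The two conditions on $n_0=\delta+m$ become
$$n_0\le\frac{m(m-1)}2\iff m(m-3)\ge2\delta,\qquad n_0>\frac{m(m+1)}3\iff3\delta>m(m-2).$$
Let $m$ be the least positive integer with $m(m-3)\ge2\delta$. Since $2\delta\ge18$ and $m(m-3)\le10$ for $m\le5$, we have $m\ge6$. The first condition holds by definition. By minimality $(m-1)(m-4)<2\delta$, and both sides are even, so $2\delta\ge(m-1)(m-4)+2=m^2-5m+6$ and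
$$3\delta-m(m-2)\ge\frac{3(m^2-5m+6)-2m^2+4m}2=\frac{m^2-11m+18}2=\frac{(m-2)(m-9)}2 .$$
This is positive for $m\ge10$, and then the second condition holds. For $m\le9$ we check directly:

- $m=6$: $\delta=9$, and $27>24$ holds.
- $m=7$: $10\le\delta\le14$, and $3\delta>35$ fails only for $\delta=10,11$.
- $m=8$: $15\le\delta\le20$, and $3\delta>48$ fails only for $\delta=15,16$.
- $m=9$: $21\le\delta\le27$, and $3\delta>63$ fails only for $\delta=21$.

In the five exceptional cases we use (5) with smaller admissible pairs: $(15,19)$ for $m=6$, $(21,29)$ for $m=7$, $(28,41)$ for $m=8$.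

- From $(15,19)$: nonradical for $d=21$ ($\delta=10$) and $n\ge17=\delta+7$, and for $d=23$ ($\delta=11$) and $n\ge19=\delta+7+1$.
- From $(21,29)$: nonradical for $d=31$ ($\delta=15$) and $n\ge23=\delta+8$, and for $d=33$ ($\delta=16$) and $n\ge25=\delta+8+1$.
- From $(28,41)$: nonradical for $d=43$ ($\delta=21$) and $n\ge30=\delta+9$.

So for every odd $d\ge19$, with $m$ as above, $\mathrm L_{\mathbb K}(K_n,d)$ is not radical for all $n\ge\delta+m+1$.

It remains to bound $\delta+m+1$. From $(m-1)(m-4)<2\delta=d-1$ we get $(m-\frac52)^2<d+\frac54$. For $d\ge19$ we have $\sqrt{d+\frac54}<\sqrt d+\frac5{8\sqrt d}<\sqrt d+0.15$, so $m<\sqrt d+2.65$ and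
$$\delta+m+1<\frac{d-1}2+\sqrt d+3.65<\frac d2+\sqrt d+4 .$$

**Step 2 (even $d$).** Let $d\ge20$ be even. Apply Step 1 to $d-1=2\delta+1$, so $\delta=\frac{d-2}2$, and then the diagonal step of part 1: $\mathrm L_{\mathbb K}(K_n,d)$ is not radical for $n\ge\delta+m+2$. Now $(m-1)(m-4)<2\delta=d-2$ gives $(m-\frac52)^2<d+\frac14$, and $\sqrt{d+\frac14}<\sqrt d+\frac1{8\sqrt d}<\sqrt d+0.03$, so $m<\sqrt d+2.53$ and
$$\delta+m+2<\frac{d-2}2+\sqrt d+4.53<\frac d2+\sqrt d+4 .$$
This proves part 2. $\blacksquare$

**Proof of Corollary 3.** Let $d\ge19$. By part 2 there are $n$ for which $\mathrm L_{\mathbb K}(K_n,d)$ is not radical. By part 1 the set of these $n$ is closed upward. For $n=1$ the ideal is $0$, which is radical. So $n^*(d)$ exists: it is one less than the smallest nonradical $n$. Part 3 gives radicality for all $n\le\frac{d+3}2$, hence $n^*(d)\ge\lfloor\frac{d+3}2\rfloor$. Part 2 says that no $n\ge\frac d2+\sqrt d+4$ is radical, hence $n^*(d)<\frac d2+\sqrt d+4$. $\blacksquare$
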